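# Renormings, norm-attaining operators and the Radon–Nikodym property

Throughout, $X\neq\{0\}$ is a real or complex Banach space, $\mathbb K\in\{\mathbb R,\mathbb C\}$ is its scalar field, $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$, and $L(X)$ is the space of bounded linear operators $X\to X$. We write $\overline{\rm conv}$ for the closed convex hull and $\overline{\rm aco}$ for the closed absolutely convex hull. "Subspace" means linear subspace.

## 1. Norm attainment, slices and dentability

**Definition (norm-attaining operator).** $T\in L(X)$ attains its norm if there is $x\in X$ with $\|x\|=1$ and $\|Tx\|=\|T\|$. The set of these operators is $NA(X)$.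

*Example.* On $\ell_2$ let $Tx=\big((1-\tfrac1n)x_n\big)_n$. Then $\|T\|=1$, but $\|Tx\|<\|x\|$ for every $x\neq0$, so $T$ does not attain its norm. It is a limit of operators that do: replacing the single entry $1-\frac1n$ by $1$ changes $T$ by $\frac1n$ and gives an operator that attains its norm at $e_n$.

**Definition (equivalent norms).** A norm $p$ on $X$ is equivalent to the original one if each is bounded by a constant multiple of the other. On the set of equivalent norms we use the metric $\sup_{x\neq0}|\log(p(x)/q(x))|$; for instance $p$ and $2p$ are at distance $\log2$. For an equivalent norm $N$ we write $B_N$ for its closed unit ball, $N^*$ for its dual norm, $\|\cdot\|_N$ for the operator norm it induces on $L(X)$, and ${\rm dist}_N$ for the distance.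

Replacing the norm by an equivalent one changes neither the set $L(X)$ nor its topology. It does change $NA(X)$, because the norm is used both on the domain and on the range. We write $NA(X,|\cdot|)$ when the norm must be visible.

*Example.* Take the same $T$ on $\ell_2$, with the norm $|x|=\|Ux\|_2$, where $Ux=(x_1+2x_2,x_2,x_3,\dots)$. Then $T$ attains its $|\cdot|$-norm exactly when $UTU^{-1}$ attains its norm in $\ell_2$. On the first two coordinates $UTU^{-1}$ is the matrix $\begin{pmatrix}0&1\\0&\frac12\end{pmatrix}$, of norm $\frac{\sqrt5}2>1$. On the other coordinates it is diagonal with entries below $1$. So its norm $\frac{\sqrt5}{2}$ is attained, at $e_2$, and $T\in NA(\ell_2,|\cdot|)$.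

**Definition (slice, dentable, RNP).** Let $Q\subset X$ be nonempty, bounded, closed and convex. A slice of $Q$ is a nonempty set $\{q\in Q:{\rm Re}\,h(q)>\alpha\}$ with $h\in X^*$, $\alpha\in\mathbb R$. The set $Q$ is dentable if it has slices of arbitrarily small diameter. The space $X$ has the Radon–Nikodym property (RNP) if every nonempty bounded closed convex subset of $X$ is dentable.

*Example: Hilbert spaces have the RNP.* Let $Q$ be as above, $R=\sup_{q\in Q}\|q\|$, $\eta>0$, and pick $q_0\in Q$ with $\|q_0\|^2>R^2-\eta$. The slice $\{q\in Q:{\rm Re}\langle q,q_0\rangle>\|q_0\|^2-\eta\}$ contains $q_0$, and each $q$ in it satisfies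
$$\|q-q_0\|^2\le R^2-2(\|q_0\|^2-\eta)+\|q_0\|^2=R^2-\|q_0\|^2+2\eta<3\eta .$$
So its diameter is at most $2\sqrt{3\eta}$.

*Example: $c_0$ fails the RNP.* Let $Q$ be its closed unit ball and take a slice, given by $h\in\ell_1$ and $\alpha$. The slice is nonempty and relatively open in $Q$, so it contains a finitely supported $x$. For all large $n$ the vectors $x\pm e_n$ lie in $Q$, and since $h(e_n)\to0$ they lie in the slice when $n$ is large. Their distance is $2$. So every slice of $Q$ has diameter $2$.

**Definition (bounded below, scalar, upper semi-Fredholm).** $T$ is bounded below on a subspace $Y$ if $\|Ty\|\ge c\|y\|$ on $Y$ for some $c>0$. It is scalar if $T=\lambda I$ with $\lambda\in\mathbb K$. It is upper semi-Fredholm if its range is closed and its kernel is finite-dimensional.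

*Example.* The right shift on $\ell_2$ is bounded below on $\ell_2$. The left shift is not, since it kills $e_1$, but it is upper semi-Fredholm, and it is bounded below on $\{x:x_1=0\}$. Every isomorphism of $X$ onto $X$ is upper semi-Fredholm.

**Facts we use.**

1. The RNP is invariant under equivalent renorming: the sets $Q$ and their slices are the same, and diameters change by bounded factors.
2. Finite-dimensional spaces have the RNP. This follows from fact 1 and the Hilbert space example.
3. The direct sum of two spaces with the RNP has the RNP (Diestel–Uhl, *Vector Measures*). This is used only for Theorem B in full generality and for the Corollary.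
4. **Stegall's theorem** (Math. Ann. 236 (1978), 171–176). Let $Q$ be a nonempty bounded closed convex subset of a real Banach space $E$ with the RNP, let $\varphi:Q\to\mathbb R$ be upper semicontinuous and bounded above, and let $\delta>0$. Then there is $x^*\in E^*$ with $\|x^*\|<\delta$ such that $\varphi+x^*$ attains its supremum on $Q$.

## 2. Density of $NA(X)$ under all renormings, and the RNP

We ask whether the RNP, which concerns convex sets only, can be read off from norm-attaining operators on $X$ itself. In "Presentation Of The Problem 00000000000" (https://cd32916f-c59f-4646-8185-c973107d0039.filesusr.com/ugd/5a0509_ece3e73f0085420d8339e5ba77d32624.pdf) this is posed as a conjecture: for every nonzero Banach space $X$,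
$$X\text{ has the RNP}\iff\overline{NA(X)}=L(X)\ \text{ for every equivalent norm on }X.$$
The same source states the equivalence as a known result when $X\cong Y\oplus Y$ for some Banach space $Y$. The conjecture is true, and we shall prove the following.

**Theorem A.** Let $X\neq\{0\}$. Then $X$ has the RNP if and only if, for every equivalent norm, $\overline{NA(X)}=L(X)$.

**Theorem B.** Let $T\in L(X)$ be non-scalar and bounded below on some closed subspace $Y\subset X$ failing the RNP. Then there are an equivalent norm $|\cdot|$ on $X$ and a neighborhood of $T$ in $L(X)$ containing no operator that attains its norm in $(X,|\cdot|)$.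

**Corollary.** Let $X$ fail the RNP and let $T$ be upper semi-Fredholm (for example an isomorphism). Then $T\in\overline{NA(X,|\cdot|)}$ for every equivalent norm $|\cdot|$ if and only if $T$ is scalar.

**Theorem C.** If $X$ fails the RNP, the equivalent norms for which $\overline{NA(X)}\neq L(X)$ are dense in the set of all equivalent norms, for the metric $\sup_{x\neq0}|\log(p(x)/q(x))|$.

## 3. Finite dimension, scalar operators, and $c_0$ with the supremum norm

If $\dim X<\infty$, the unit sphere is compact, every operator attains its norm for every norm, and $X$ has the RNP. Both sides of the equivalence hold.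

A scalar operator $\lambda I$ attains its norm at every unit vector, for every norm on every $X$. So an operator that witnesses failure of density must be non-scalar. We shall meet this obstruction again.

Now take $c_0$, which fails the RNP, with its usual norm. Here $NA(c_0)$ *is* dense. Indeed, let $T\neq0$ have rows $h_n\in\ell_1$, that is $(Tx)_n=h_n(x)$, so that $\|T\|=\sup_n\|h_n\|_1$. Let $0<2\delta<\|T\|$ and choose $n$ with $\|h_n\|_1>\|T\|-\delta$. Truncate $h_n$ to a finitely supported $g$ with $\|h_n-g\|_1<\delta$. Then $\|T\|-2\delta<\|g\|_1\le\|T\|$, so $h_n'=\|T\|g/\|g\|_1$ satisfies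
$$\|h_n'-h_n\|_1<(\|T\|-\|g\|_1)+\delta<3\delta .$$
Let $S$ be $T$ with row $n$ replaced by $h_n'$. It maps into $c_0$, $\|S-T\|<3\delta$, and $\|S\|=\|T\|=\|h'_n\|_1$. This norm is attained at a finitely supported unit vector, because $h_n'$ is finitely supported. So failing the RNP does not destroy density for the given norm: we must renorm, and the work is to find the right norm.

## 4. From the RNP to density by Stegall's theorem

This direction is known (Bourgain 1977); here is a proof from Stegall's theorem. Let $X$ have the RNP and let $\|\cdot\|$ be any equivalent norm, with closed unit ball $B$. By fact 1 the RNP persists. Let $T\in L(X)$ and $\delta>0$. We look for $S\in NA(X)$ with $\|S-T\|<\delta$.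

**Step 1: a perturbed maximum.** This step produces the point where $S$ will attain its norm. Regard $X$ as a real space and apply Stegall's theorem with $Q=B$ and $\varphi(x)=\|Tx\|$, which is continuous and bounded on $B$. Continuous real-linear functionals are real parts of $\mathbb K$-linear ones of the same norm. So there are $x^*\in X^*$ with $\|x^*\|<\delta$ and $x_0\in B$ maximizing $\|Tx\|+{\rm Re}\,x^*(x)$ over $B$.

**Step 2: removing the real part.** Choose $\omega\in\mathbb T$ with $\omega x^*(x_0)=|x^*(x_0)|$. Comparing $x_0$ with $\omega x_0\in B$ gives $|x^*(x_0)|\le{\rm Re}\,x^*(x_0)$, so $x^*(x_0)=|x^*(x_0)|\ge0$. For $x\in B$, comparing $x_0$ with the rotation of $x$ on which $x^*$ takes the value $|x^*(x)|$ gives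
$$\|Tx\|+|x^*(x)|\le\|Tx_0\|+x^*(x_0)\qquad(x\in B).$$

**Step 3: a rank-one correction.** The functional is now turned into an operator. Let $u=Tx_0/\|Tx_0\|$ if $Tx_0\neq0$, and let $u$ be any unit vector otherwise. Put $Sx=Tx+x^*(x)u$, so $\|S-T\|=\|x^*\|<\delta$. In both cases $Sx_0=(\|Tx_0\|+x^*(x_0))u$, and for $x\in B$
$$\|Sx\|\le\|Tx\|+|x^*(x)|\le\|Tx_0\|+x^*(x_0)=\|Sx_0\|.$$
Hence $\|S\|=\|Sx_0\|\le\|S\|\,\|x_0\|$. If $S\neq0$ this forces $\|x_0\|=1$; if $S=0$ the norm is attained at any unit vector. So $S\in NA(X)$. $\square$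

## 5. Bad sets

To renorm we need a concrete object that records the failure of the RNP.

**Definition (bad set).** Let $N$ be an equivalent norm and $\varepsilon>0$. A set $A$ is $\varepsilon$-bad for $N$ if it is nonempty, bounded, and every $a\in A$ lies in $\overline{\rm conv}\{a'\in A:N(a'-a)\ge\varepsilon\}$. It is bad if it is $\varepsilon$-bad for some $\varepsilon>0$.

*Examples.* In $c_0$, the finitely supported sequences with entries in $\{-1,0,1\}$ form a countable $1$-bad set: $a=\frac12\big((a+e_n)+(a-e_n)\big)$ for $n$ outside the support of $a$. In $L_1[0,1]$, the functions $|I|^{-1}1_I$ with $I$ a dyadic interval form a countable $1$-bad set: such a function is the average of the two functions belonging to the halves $I'$ of $I$, and each of these has distance $\frac1{|I|}\cdot\frac{|I|}2+\frac1{|I|}\cdot\frac{|I|}2=1$ from it.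

Badness, with a changed $\varepsilon>0$, is preserved by translations, by nonzero dilations and by passing to an equivalent norm. We use it in this form:

> If $A$ is $\varepsilon$-bad for $N$, $h\in X^*$, $a\in A$ and ${\rm Re}\,h(a)>\alpha$, there is $a'\in A$ with ${\rm Re}\,h(a')>\alpha$ and $N(a-a')\ge\varepsilon$. $\qquad(1)$

Otherwise ${\rm Re}\,h\le\alpha$ on $\{a'\in A:N(a'-a)\ge\varepsilon\}$, hence on its closed convex hull, hence at $a$, a contradiction.

**Lemma 1.** If $Y$ fails the RNP, then $Y$ contains a countable bad set.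

*Proof.* **Step 1: a large bad set.** Let $Q\subset Y$ be nonempty, bounded, closed, convex and not dentable. Then for some $\varepsilon>0$ every slice of $Q$ has diameter $>2\varepsilon$, and so does $Q$. We show that $Q$ is $\varepsilon$-bad. Let $x\in Q$ and $W=\overline{\rm conv}\{q\in Q:\|q-x\|\ge\varepsilon\}$. If $W=\emptyset$, then $Q$ lies in the ball of radius $\varepsilon$ about $x$ and has diameter $\le2\varepsilon$, a contradiction. If $W\neq\emptyset$ and $x\notin W$, Hahn–Banach separation gives $h\in Y^*$ with ${\rm Re}\,h(x)>\alpha:=\sup_W{\rm Re}\,h$. The slice $\{q\in Q:{\rm Re}\,h(q)>\alpha\}$ contains $x$ and misses $W$, so it lies in the open ball of radius $\varepsilon$ about $x$ and has diameter $\le2\varepsilon$, a contradiction. So $x\in W$.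

**Step 2: making it countable.** Countability will give separability later. Let $C_0=\{x_0\}\subset Q$. Given a countable $C_n\subset Q$, for each $x\in C_n$ and $m\in\mathbb N$ choose, by Step 1, a finite convex combination of points of $\{q\in Q:\|q-x\|\ge\varepsilon\}$ within $1/m$ of $x$. Add to $C_n$ all the points of $Q$ occurring in these combinations, and call the result $C_{n+1}$; it is countable. In $C=\bigcup_nC_n$ each $x$ is a limit of convex combinations of points of $C$ at distance at least $\varepsilon$ from $x$. So $C$ is countable and $\varepsilon$-bad. $\square$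

## 6. Flat domain, round range, and why the identity blocks one norm

**Convexity defects.** For any seminorm $q$, the triangle inequality $q(y+y')\le q(y)+q(y')$ gives
$$2q(y)^2+2q(y')^2-q(y+y')^2\ \ge\ (q(y)-q(y'))^2\ \ge\ 0,\tag{2}$$
and for $q=|\phi|$ with $\phi$ linear, the parallelogram law for scalars gives
$$2|\phi(y)|^2+2|\phi(y')|^2-|\phi(y+y')|^2=|\phi(y)-\phi(y')|^2.\tag{3}$$

On $c_0$ put $N(v)^2=\|v\|_\infty^2+\sum_{n\ge1}2^{-n}|v_n|^2$, an equivalent norm. If $2N(y)^2+2N(y')^2-N(y+y')^2\le0$, then each of the corresponding summands is $\ge0$ by (2), so all vanish, and (3) gives $y_n=y'_n$ for all $n$. So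
$$2N(y)^2+2N(y')^2-N(y+y')^2\le0\ \Longrightarrow\ y=y'.\tag{4}$$

**Two norms are easy.** The first approach is to put a flat ball on the domain and a round one on the range. Let $S\in L(c_0)$ be injective, measured from $(c_0,\|\cdot\|_\infty)$ to $(c_0,N)$, and suppose its norm $M$ is attained at $x$. For some $n$ we have $|x_n|\le\frac12$, so $x\pm\frac12e_n$ are still in the unit ball. Then $y=Sx+\frac12Se_n$ and $y'=Sx-\frac12Se_n$ satisfy $N(y),N(y')\le M$ and $N(y+y')=2M$. By (4), $y=y'$, that is $Se_n=0$, a contradiction. So no isomorphism attains its norm, and isomorphisms form an open set.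

**Two summands are still easy.** With one norm on both sides, this works if the flat part and the round part can be put in different summands. On $c_0\oplus c_0\cong c_0$ take
$$|(y_1,y_2)|=\max(\|y_1\|_\infty,N(y_2)),\qquad T(y_1,y_2)=(0,y_1).$$
The norm of $T$ is $\sup_{\|y\|_\infty\le1}N(y)=\sqrt2$. Let $S$ have distance less than $\frac12$ from $T$, let $P$ be the projection on the second coordinate, and suppose $S$ attains its norm $M>\sqrt2-\frac12>\frac12$ at $x=(x_1,x_2)$. The first coordinate of $Sx$ has norm at most $\frac12<M$, so $N(PSx)=M$. Choose $n$ with $|x_1(n)|\le\frac12$; then $x\pm\frac12(e_n,0)$ are in the unit ball, and (4) gives $PS(e_n,0)=0$ as before. But $PT(e_n,0)=e_n$, so $1\le N(e_n)=N(PT(e_n,0)-PS(e_n,0))<\frac12$, a contradiction. So density fails for this norm.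

**Where this stops.** Our $X$ is not assumed to be of the form $Y\oplus Y$. Without a splitting, the same ball must be flat near the point $x$ at which $S$ nearly attains its norm and round near $Sx/|Sx|$. For $T=I$ these are the same point, and indeed $I$ attains its norm for every norm. So no renorming adapted to the identity can exist, and whatever we do must use that $T$ is not scalar. Two further points need care: a bad set offers only approximately flat directions, through (1), so strict convexity as in (4) must be replaced by a sequential statement; and $X$ may be non-separable, while the norm $N$ above used a sequence of functionals.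

**The way past it.** A non-scalar $T$ has a vector $e$ with $e'=Te$ not proportional to $e$. Start from a ball $B_N$ that is round in a suitable sense, and attach to it a *bump*: the absolutely convex hull of $A=Le+D$, where $D$ is a small bad set. The new ball is $B=\overline{\rm conv}(B_N\cup\overline{\rm aco}\,A)$. If $Le$ sticks out far enough, operators near $T$ are largest on the bump, where there is no dentability. They send the bump near multiples of $e'$, away from the direction of $e$, and there the new norm still equals the round norm $N$.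

## 7. Roundness relative to a separable subspace

**Definition (Property (R)).** Let $Z\subset X$ be a closed subspace and $N$ an equivalent norm. $N$ has (R) for $Z$ with constant $C\ge0$ if, whenever $y\in X$ and $(y_k)\subset X$ satisfy $2N(y)^2+2N(y_k)^2-N(y+y_k)^2\to0$, we have
$$\liminf_kN(y_k-y)\le C\,{\rm dist}_N(y,Z).$$

*Examples.* A Hilbert norm has (R) for every $Z$ with $C=0$, since the expression equals $\|y-y_k\|^2$. Every norm has (R) for $Z=\{0\}$ with $C=2$: by (2), $N(y_k)\to N(y)$, so $\limsup N(y_k-y)\le2N(y)=2\,{\rm dist}_N(y,\{0\})$. The supremum norm on $c_0$ does not have (R) for $Z=c_0$: with $y=e_1$ and $y_k=e_1+e_k$, $k\ge2$, the expression is $2+2-4=0$, while $\|y_k-y\|_\infty=1$ and ${\rm dist}(y,Z)=0$.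

The property asks for roundness at points of $Z$, and for an error proportional to the distance at points off $Z$. The error term is needed because the images $Sx$ of a perturbation $S$ of $T$ will only be *near* $Z$.

**Lemma 2.** Let $N_0$ be an equivalent norm on $X$, $Z\subset X$ a separable closed subspace, $\kappa>0$. There is an equivalent norm $N$ with $N_0\le N\le(1+2\kappa^2)^{1/2}N_0$ having (R) for $Z$.

*Proof.* **Step 1: the norm.** We add countably many seminorms that together see all of $Z$. Let $E_1\subset E_2\subset\cdots$ be finite-dimensional subspaces of $Z$ with union dense in $Z$. Let $(z_n)$ be dense in $Z$ and choose $f_n\in X^*$ with $N_0^*(f_n)\le1$, $f_n(z_n)=N_0(z_n)$. For $z\in Z$,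
$$|f_n(z)|\ge N_0(z_n)-N_0(z-z_n)\ge N_0(z)-2N_0(z-z_n),$$
so
$$N_0(z)=\sup_n|f_n(z)|\qquad(z\in Z).\tag{5}$$
Put
$$N(v)^2=N_0(v)^2+\kappa^2\sum_{n\ge1}2^{-n}\big({\rm dist}_{N_0}(v,E_n)^2+|f_n(v)|^2\big).$$
This is an $\ell_2$-sum of seminorms, one of them a norm, so $N$ is a norm. Both ${\rm dist}_{N_0}(\cdot,E_n)$ and $|f_n|$ are at most $N_0$, which gives the stated bounds.

**Step 2: what convergence of the defect means.** Let $2N(y)^2+2N(y_k)^2-N(y+y_k)^2\to0$. This quantity is the corresponding weighted sum of the defects of the individual seminorms, all nonnegative by (2), so each tends to $0$. By (2) and (3), for every $n$,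
$$N_0(y_k)\to N_0(y),\qquad{\rm dist}_{N_0}(y_k,E_n)\to{\rm dist}_{N_0}(y,E_n),\qquad f_n(y_k)\to f_n(y).$$

**Step 3: comparing $y_k$ with $y$.** The distances give compactness and the functionals identify the limit. Let $\rho>{\rm dist}_{N_0}(y,Z)$. Since $\bigcup E_n$ is dense in $Z$, there is $n$ with ${\rm dist}_{N_0}(y,E_n)<\rho$. Choose $u\in E_n$ with $N_0(y-u)<\rho$ and, for all large $k$, $u_k\in E_n$ with $N_0(y_k-u_k)<\rho$. As $(y_k)$ is bounded, $(u_k)$ is bounded in the finite-dimensional space $E_n$, so along a subsequence $u_k\to u_\infty\in E_n$. For every $m$, along this subsequence,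
$$|f_m(u_\infty-u)|\le\limsup_k\big(|f_m(u_k-y_k)|+|f_m(y_k-y)|\big)+|f_m(y-u)|\le\rho+0+\rho=2\rho .$$
As $u_\infty-u\in Z$, (5) gives $N_0(u_\infty-u)\le2\rho$. Write
$$y_k-y=(y_k-u_k)+(u_k-u_\infty)+(u_\infty-u)+(u-y).$$
Along the subsequence the four terms contribute at most $\rho$, $o(1)$, $2\rho$, $\rho$, so $\liminf_kN_0(y_k-y)\le4\rho$. Letting $\rho\downarrow{\rm dist}_{N_0}(y,Z)\le{\rm dist}_N(y,Z)$ and using $N\le(1+2\kappa^2)^{1/2}N_0$ gives (R) with $C=4(1+2\kappa^2)^{1/2}$. $\square$

## 8. The ball with a bad bump

**Proposition 3.** Let $N$ be an equivalent norm with (R) for a closed subspace $Z$ (constant $C$), let $A\subset X$ be $\varepsilon$-bad for $N$, and let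
$$K=\overline{\rm aco}\,A,\qquad B=\overline{\rm conv}(B_N\cup K),$$
with $|\cdot|$ the equivalent norm whose closed unit ball is $B$. Let $T\in L(X)$, $M_0=\sup_{a\in A}|Ta|$, $m=\sup_{b\in B_N}|Tb|$. Assume:

1. $T(A)\subset Z$, and $N(Tv)\ge cN(v)$ on ${\rm span}\,A$ for some $c>0$;
2. $M_0>m$;
3. there is $\tau>0$ such that $y\in K$, $|Ty|>M_0-\tau$ and $N(v-Ty)<\tau$ imply $|v|=N(v)$.

Then for some $\eta>0$, no $S$ with $\|S-T\|_N\le\eta$ attains its norm in $(X,|\cdot|)$.

The set $B$ is closed, bounded, absolutely convex and contains $B_N$, so $|\cdot|$ is an equivalent norm, and $|\cdot|\le N$. Hypothesis 2 says that $T$ is larger on the bump than on $B_N$, and hypothesis 3 says that near the large values of $T$ on the bump the two norms agree. As a check, for $T=I$ the two are incompatible. Indeed $1=\sup_B|\cdot|=\max(m,M_0)$, so hypothesis 2 gives $M_0=1$ and $m<1$. Then $|v|\le mN(v)<N(v)$ for all $v\neq0$, while hypothesis 3 with $v=y$ asks for equality at some $y\neq0$.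

*Proof.* **Step 1: constants.** We fix how close $S$ must be. Put $R=\max(1,\sup_AN)$; then $K\subset B\subset RB_N$. Choose $\eta>0$ with
$$(R+1)\eta<M_0-m,\qquad3R\eta\le\tau,\qquad(c-\eta)\varepsilon>2CR\eta.\tag{6}$$
In particular $\eta<c$. Let $\|S-T\|_N\le\eta$ and let $M=\sup_{b\in B}|Sb|$, the norm of $S$ in $(X,|\cdot|)$. For $b\in B$,
$$|Sb-Tb|\le N(Sb-Tb)\le\eta N(b)\le R\eta.\tag{7}$$
As $A\subset B$, this gives $M\ge M_0-R\eta$. On $B_N$ we have
$$m':=\sup_{b\in B_N}|Sb|\le m+\eta<M_0-R\eta\le M .$$

Suppose, for a contradiction, that $x\in B$ and $|Sx|=M$. Since $M>m'\ge0$, $Sx\neq0$, and there is $f\in X^*$ of dual norm $1$ for $|\cdot|$ with $f(Sx)=M$. Let $g=f\circ S$. Then $|g|\le M$ on $B$, $|g|\le m'$ on $B_N$, and $g(x)=M$.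

**Step 2: $x$ lies on the bump.** We show $x\in K$. As $B_N$ and $K$ are convex, $x=\lim_j[(1-\lambda_j)b_j+\lambda_jw_j]$ with $b_j\in B_N$, $w_j\in K$, $\lambda_j\in[0,1]$. Applying ${\rm Re}\,g$,
$$M\le\liminf_j\big[(1-\lambda_j)m'+\lambda_jM\big]=M-\limsup_j(1-\lambda_j)(M-m').$$
Since $M>m'$, $\lambda_j\to1$. The sequences $(b_j),(w_j)$ are bounded, so $w_j\to x$. As $K$ is closed, $x\in K$.

**Step 3: far points in the same slices.** Badness now produces near-maximizers far from $x$. Since $x\in\overline{\rm aco}\,A$, we have $M=|g(x)|\le\sup_A|g|\le M$. For each $k$ pick $a\in A$ and $\theta_k\in\mathbb T$ with $\theta_kg(a)=|g(a)|>M-\frac1k$. By (1) for $h=\theta_kg$ and $\alpha=M-\frac1k$, there is $a'\in A$ with ${\rm Re}\,\theta_kg(a')>M-\frac1k$ and $N(a-a')\ge\varepsilon$. The points $\theta_ka,\theta_ka'$ are at distance at least $\varepsilon$, so at least one of them, call it $x_k$, satisfies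
$$x_k\in\mathbb TA\subset K,\qquad N(x_k-x)\ge\tfrac\varepsilon2,\qquad{\rm Re}\,g(x_k)>M-\tfrac1k.\tag{8}$$

**Step 4: transfer from $|\cdot|$ to $N$.** We check that $Sx$ and $Sx_k$ lie where the two norms agree. By (7) and (6),
$$|Tx|\ge M-R\eta\ge M_0-2R\eta>M_0-\tau .$$
For $1/k<R\eta$, since $|Sx_k|\ge{\rm Re}\,f(Sx_k)={\rm Re}\,g(x_k)$,
$$|Tx_k|\ge|Sx_k|-R\eta>M-\tfrac1k-R\eta>M_0-3R\eta\ge M_0-\tau.$$
Also $N(Sx-Tx)$ and $N(Sx_k-Tx_k)$ are at most $R\eta<\tau$. Hypothesis 3, with $(y,v)=(x,Sx)$ and $(y,v)=(x_k,Sx_k)$, gives
$$N(Sx)=|Sx|=M,\qquad N(Sx_k)=|Sx_k|\le M.$$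
Moreover $N(Sx+Sx_k)\ge|Sx+Sx_k|\ge{\rm Re}\,f(Sx+Sx_k)>2M-\frac1k$. So for large $k$, using (2) on the left,
$$0\le2N(Sx)^2+2N(Sx_k)^2-N(Sx+Sx_k)^2\le4M^2-\big(2M-\tfrac1k\big)^2\to0.$$

**Step 5: contradiction.** Roundness makes the images close, while boundedness below keeps them apart. Since $x\in\overline{\rm aco}\,A$, $T(A)\subset Z$ and $Z$ is closed, $Tx\in Z$. By (R) applied to $y=Sx$, $y_k=Sx_k$,
$$\liminf_kN(Sx_k-Sx)\le C\,{\rm dist}_N(Sx,Z)\le C\,N(Sx-Tx)\le CR\eta.$$
On the other hand $x_k-x\in\overline{\rm span}\,A$, where $N(Tv)\ge cN(v)$ holds by continuity. So by (8) and (6)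
$$N(Sx_k-Sx)\ge(c-\eta)N(x_k-x)\ge(c-\eta)\tfrac\varepsilon2>CR\eta\qquad\text{for all large }k,$$
which contradicts the previous bound. $\square$

**A criterion for agreement.** To verify hypothesis 3 we shall use this:

> If $v\neq0$ and some $f\in X^*$ satisfies $N^*(f)=1$, $f(v)=N(v)$ and $\sup_A|f|\le1$, then $|v|=N(v)$. $\qquad(9)$

Indeed the dual norm of $|\cdot|$ at $f$ is $\sup_B|f|=\max(N^*(f),\sup_A|f|)=1$, so $N(v)=f(v)\le|v|\le N(v)$.

## 9. Proof of Theorem B

Let $T$ be non-scalar and bounded below on the closed subspace $Y$, which fails the RNP.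

**Step 1: the vector $e$.** This is where non-scalarity enters. If every nonzero vector were an eigenvector, then $T$ would be scalar: for independent $v,w$ with eigenvalues $\lambda,\mu$, the vector $v+w$ is an eigenvector only if $\lambda=\mu$. So there is $e\neq0$ with $e':=Te\notin\mathbb Ke$. Thus $e,e'$ are linearly independent.

**Step 2: a subspace $Y_1$.** We need boundedness below on the span of the bump, which will contain $e$. *Claim: there is a closed subspace $Y_1\subset Y$ failing the RNP such that $T$ is bounded below on $\mathbb Ke+Y_1$.*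

If $Y_1\subset Y$ is closed, then $T(Y_1)$ is closed, because $T$ is bounded below on $Y$. So $\mathbb Ke+Y_1$ and $T(\mathbb Ke+Y_1)=\mathbb Ke'+T(Y_1)$ are closed, each being the sum of a closed and a finite-dimensional subspace. By the open mapping theorem it suffices that $T$ be injective on $\mathbb Ke+Y_1$.

If $T$ is injective on $\mathbb Ke+Y$, which is the case when $T$ is bounded below on all of $X$, take $Y_1=Y$. Otherwise $T(\beta e+y)=0$ for some $\beta e+y\neq0$ with $y\in Y$. Here $\beta\neq0$, since $T$ is injective on $Y$. Put $y_0=y/\beta$; then $T(e+y_0)=0$, and $y_0\neq0$ because $Te\neq0$. Let $Y_1$ be the kernel of some $y^*\in Y^*$ with $y^*(y_0)=1$. Then $Y\cong\mathbb K\oplus Y_1$, so $Y_1$ fails the RNP, by facts 2 and 3. To see injectivity, let $T(\beta e+y)=0$ with $y\in Y_1$. If $\beta=0$, then $y=0$. If $\beta\neq0$, subtracting $T(e+y_0)=0$ from $T(e+y/\beta)=0$ gives $T(y/\beta-y_0)=0$, so $y_0=y/\beta\in Y_1$, contradicting $y^*(y_0)=1$. This proves the claim.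

**Step 3: the round norm $N$.** We want (R), and also explicit control in the direction of $e$. Let $D_1\subset Y_1$ be a countable bad set (Lemma 1). Choose $e^*\in X^*$ with $e^*(e)=1$, $e^*(e')=0$. Put
$$H=\ker e^*,\quad\pi=I-e^*(\cdot)e,\quad Z_H=\overline{\rm span}\big(\{e'\}\cup\pi T(D_1)\big)\subset H,\quad Z=\mathbb Ke+Z_H .$$
Here $\pi$ is the projection onto $H$ along $e$, $Z_H$ is separable and $Z$ is closed. By Lemma 2 in $H$ there is an equivalent norm $N_H$ on $H$ with (R) for $Z_H$, with some constant $C$. Put
$$N(v)^2=|e^*(v)|^2+N_H(\pi v)^2,$$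
an equivalent norm on $X=\mathbb Ke\oplus H$, with $N(e)=1$ and $|e^*(v)|\le N(v)$.

*$N$ has (R) for $Z$.* If $2N(y)^2+2N(y_k)^2-N(y+y_k)^2\to0$, the contributions of $|e^*(\cdot)|$ and $N_H(\pi\,\cdot)$ are nonnegative by (2), so both tend to $0$. By (3), $e^*(y_k)\to e^*(y)$. Hence
$$\liminf_kN(y_k-y)=\liminf_kN_H(\pi y_k-\pi y)\le C\,{\rm dist}_{N_H}(\pi y,Z_H)=C\,{\rm dist}_N(y,Z).$$
In the last equality, the coefficient of $e$ in the approximating point may be chosen equal to $e^*(y)$.

**Step 4: supporting functionals in the direction $e$.** We need to know how a norming functional acts on $e$. *If $N(v)=1$, $N^*(f)=1$ and $f(v)=1$, then $f(e)=\overline{e^*(v)}$.* For small $\zeta\in\mathbb K$ we have $1+{\rm Re}\,\zeta f(e)\ge0$ and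
$$(1+{\rm Re}\,\zeta f(e))^2\le|f(v+\zeta e)|^2\le N(v+\zeta e)^2=|e^*(v)+\zeta|^2+N_H(\pi v)^2=1+2{\rm Re}\big(\overline{e^*(v)}\zeta\big)+|\zeta|^2.$$
The left side is at least $1+2{\rm Re}\,\zeta f(e)$. So with $w=f(e)-\overline{e^*(v)}$ we get ${\rm Re}\,\zeta w\le|\zeta|^2/2$ for all small $\zeta$. Taking $\zeta=s\overline w$ with $s\downarrow0$ gives $s|w|^2\le s^2|w|^2/2$, hence $w=0$.

**Step 5: the bump.** It must be tall compared with $\|T\|_N$ and thin. Let $t=\|T\|_N>0$ and $\ell=N(e')>0$. Choose $L\ge1$ with $L\ell\ge2t$, put $r=\frac1{4L}\le\frac14$, and let $D=sD_1$ with $s>0$ such that $N\le r$ on $D$. Put $A=Le+D$, a bad set for $N$, and define $K,B,|\cdot|,M_0,m$ as in Proposition 3.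

*Agreement: if $v\neq0$ and $|e^*(v)|\le N(v)/(2L)$, then $|v|=N(v)$.* Normalize $N(v)=1$ and take $f$ with $N^*(f)=1=f(v)$. By Step 4, for $d\in D$,
$$|f(Le+d)|\le L|e^*(v)|+r\le\tfrac12+\tfrac14\le1,$$
and (9) applies.

**Step 6: the three hypotheses of Proposition 3.**

*Hypothesis 1.* For $d\in D$, $Td=e^*(Td)e+\pi Td\in Z$, and $e'\in Z$; so $T(A)\subset Z$. Also ${\rm span}\,A\subset\mathbb Ke+Y_1$, where $T$ is bounded below.

*Hypothesis 2.* Since $e^*(e')=0$, agreement gives $|Le'|=N(Le')=L\ell$. So for $a=Le+d\in A$,
$$|Ta|\ge L\ell-N(Td)\ge L\ell-tr\ge2t-\tfrac t4\ge\tfrac32t .$$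
Hence $M_0\ge\frac32t>t\ge m$, where $t\ge m$ because $|Tb|\le N(Tb)\le t$ on $B_N$.

*Hypothesis 3.* Let $\tau=t/(4L)$. For $a=Le+d\in A$, $|e^*(Ta)|=|e^*(Td)|\le tr$, and this passes to the closed absolutely convex hull: $|e^*(Ty)|\le tr=\frac t{4L}$ for $y\in K$. Let $y\in K$, $|Ty|>M_0-\tau$ and $N(v-Ty)<\tau$. Then
$$|e^*(v)|<\tfrac t{4L}+\tau=\tfrac t{2L},\qquad N(v)>N(Ty)-\tau\ge|Ty|-\tau>\tfrac32t-2\tau\ge t,$$
as $2\tau=\frac t{2L}\le\frac t2$. So $v\neq0$ and $|e^*(v)|\le N(v)/(2L)$, whence $|v|=N(v)$ by agreement.

Proposition 3 gives $\eta>0$ such that no $S$ with $\|S-T\|_N\le\eta$ attains its norm in $(X,|\cdot|)$. This is a neighborhood of $T$ in $L(X)$. $\square$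

## 10. Proof of Theorem A, and semi-Fredholm operators

*Proof of Theorem A.* Section 4 shows that the RNP implies density for every equivalent norm. Conversely, let $X$ fail the RNP. By fact 2, $\dim X=\infty$. We need one non-scalar operator that is bounded below. Pick $u\neq0$ and $0\neq\phi\in X^*$ with $\phi(u)=0$, and let $T=I+\phi(\cdot)u$. Since $\phi(u)=0$, the operator $\phi(\cdot)u$ has square zero, so $T$ is an isomorphism with inverse $I-\phi(\cdot)u$. It is non-scalar, since $T-I$ has rank one and so is not a multiple of $I$. Theorem B with $Y=X$ (where Step 2 simply takes $Y_1=X$, so fact 3 is not used) gives an equivalent norm for which $T\notin\overline{NA(X)}$. $\square$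

*Proof of the Corollary.* If $T=\lambda I$, then $T$ attains its norm for every norm. Conversely, let $T$ be non-scalar and upper semi-Fredholm. We find a subspace to which Theorem B applies. Let $Y$ be a closed complement of the finite-dimensional space $\ker T$. Then $T|_Y$ is injective with closed range $T(Y)=T(X)$, so by the open mapping theorem $T$ is bounded below on $Y$. Since $X\cong\ker T\oplus Y$ fails the RNP and $\ker T$ has it, $Y$ fails the RNP by fact 3. By Theorem B there is an equivalent norm with $T\notin\overline{NA(X,|\cdot|)}$. $\square$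

## 11. Proof of Theorem C: bumps of small height

In Theorem B the operator was given and the bump had to be tall. Now the norm is given and the bump must be small, but we may choose the operator. We take it close to a rank-one operator sending $e$ to a point $e'$ at which $N$ is smooth in the relevant plane.

Let $X$ fail the RNP, let $p$ be any equivalent norm and $0<\delta<1$.

**Step 1: a round norm near $p$, and two directions.** Fix a countable bad set $D_1\subset X$ and a $2$-dimensional subspace $F\subset X$, and let $Z=\overline{\rm span}(D_1\cup F)$, which is separable. By Lemma 2 with small $\kappa$ there is an equivalent norm $N$ with (R) for $Z$ and $p\le N\le(1+\delta)p$. The convex function $N|_F$ is differentiable (in the real sense) almost everywhere on $F$. By homogeneity there is $e'\in F$ with $N(e')=1$ at which $N|_F$ is differentiable.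

If $\varphi\in F^*$ has norm $\le1$ and $\varphi(e')=1$, then $N(e'+w)-N(e')\ge{\rm Re}\,\varphi(w)$ for all $w\in F$, so ${\rm Re}\,\varphi$ is the differential of $N|_F$ at $e'$. Thus such a $\varphi$ is unique; it exists by Hahn–Banach. Pick $e\in F\cap\ker\varphi$ with $N(e)=1$, and $e^*\in X^*$ with $N^*(e^*)=1=e^*(e)$.

**Step 2: functionals supporting near $e'$ are small at $e$.** This replaces Step 4 of the proof of Theorem B. *There is $\sigma\in(0,1)$ such that if $N(v-\omega e')<\sigma$ for some $\omega\in\mathbb T$, $N^*(f)=1$ and $f(v)=N(v)$, then $|f(e)|\le\frac14$.* Replacing $(v,f)$ by $(\omega^{-1}v,\omega f)$, we may take $\omega=1$. If the claim failed, there would be $v_k\to e'$ and functionals $f_k$ with $N^*(f_k)=1$, $f_k(v_k)=N(v_k)$ and $|f_k(e)|>\frac14$. A subsequence of $f_k|_F$ converges in the finite-dimensional space $F^*$ to some $\psi$ of norm $\le1$ with $|\psi(e)|\ge\frac14$. Along it,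
$$\psi(e')=\lim f_k(e')=\lim f_k(v_k)=\lim N(v_k)=1,$$
because $|f_k(e'-v_k)|\le N(e'-v_k)\to0$. By uniqueness $\psi=\varphi$, contradicting $\varphi(e)=0$.

**Step 3: the operator and the bump.** Let $\tau=\min(\delta/16,\sigma/4)$, choose $\theta\in(0,\tau]$ with $\theta+e^*(e')\neq0$, and let $r=\delta/4$. Put
$$Tv=e^*(v)e'+\theta v,\qquad A=(1+\delta)e+D,\qquad D=sD_1,$$
with $s>0$ such that $N\le r$ on $D$. The set $A$ is bad for $N$. Define $K,B,|\cdot|,M_0,m$ as in Proposition 3. On $K$ we have $N\le1+\delta+r\le3$.

*Agreement: if $v$ is a positive multiple of some $v'$ with $N(v'-\omega e')<\sigma$, $\omega\in\mathbb T$, then $|v|=N(v)$.* Here $v'\neq0$ as $\sigma<1$. Take $f$ with $N^*(f)=1$, $f(v)=N(v)$; then also $f(v')=N(v')$, so $|f(e)|\le\frac14$ by Step 2. For $d\in D$, $|f((1+\delta)e+d)|\le\frac{1+\delta}4+r\le\frac34\le1$, and (9) applies. In particular $|e'|=1$.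

**Step 4: the three hypotheses of Proposition 3.**

*Hypothesis 1.* $T(A)\subset Z$, as $e,e'\in F\subset Z$ and $D\subset Z$. For boundedness below, put
$$Vw=\theta^{-1}\Big(w-\frac{e^*(w)}{\theta+e^*(e')}\,e'\Big).$$
Since $Te'=(\theta+e^*(e'))e'$, we get $TVw=\theta^{-1}(Tw-e^*(w)e')=w$. Since $e^*(Tv)=(\theta+e^*(e'))e^*(v)$, we get $VTv=\theta^{-1}(Tv-e^*(v)e')=v$. So $T$ is an isomorphism.

*Hypothesis 2.* For $a=(1+\delta)e+d\in A$ we have $Ta-(1+\delta)e'=e^*(d)e'+\theta a$, whose $N$-norm is at most $r+3\theta$. Since $|e'|=1$ and $|\cdot|\le N$, $M_0\ge1+\delta-r-3\theta$. On $B_N$, $|Tb|\le N(Tb)\le1+\theta$, so $m\le1+\theta$. As $r+4\theta\le\frac\delta4+\frac\delta4<\delta$, $M_0>m$.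

*Hypothesis 3.* Let $y\in K$, $|Ty|>M_0-\tau$, $N(v-Ty)<\tau$. Since $|Ty|\le|e^*(y)|\,|e'|+\theta N(y)$, the number $s_0:=|e^*(y)|$ satisfies
$$s_0\ge|Ty|-3\theta>1+\delta-r-6\theta-\tau\ge1+\delta-\tfrac\delta4-\tfrac{7\delta}{16}\ge1.$$
With $\omega=e^*(y)/s_0\in\mathbb T$ we have $Ty=s_0\omega e'+\theta y$, so
$$N(v-s_0\omega e')\le N(v-Ty)+\theta N(y)<\tau+3\theta\le4\tau\le\sigma.$$
Dividing by $s_0\ge1$, $N(v/s_0-\omega e')<\sigma$, and $|v|=N(v)$ by agreement.

**Step 5: the distance to $p$.** By Proposition 3, $T\notin\overline{NA(X,|\cdot|)}$. It remains to see that $|\cdot|$ is close to $p$. Since $N\le1+\delta+r\le1+2\delta$ on $K$, we have $B_N\subset B\subset(1+2\delta)B_N$, hence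
$$(1+2\delta)^{-1}p\le(1+2\delta)^{-1}N\le|\cdot|\le N\le(1+\delta)p.$$
So the distance from $|\cdot|$ to $p$ is at most $\log(1+2\delta)$. As $\delta\in(0,1)$ was arbitrary, the norms with $\overline{NA(X)}\neq L(X)$ are dense. $\square$
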